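\title{Groups with undecidable domino problem and no weakly aperiodic subshift of finite type}

\begin{abstract}
It has been conjectured that a finitely generated group that admits no weakly aperiodic subshift of finite type has decidable domino problem. We disprove this conjecture. We construct $2^{\aleph_0}$ two-generated (locally finite)-by-$\mathbb Z$ groups, with pairwise distinct word problems, on which every nonempty subshift of finite type contains a point with finite orbit; their domino problems realize every Turing degree. The groups are limits of virtually free groups, and at each stage a finite quotient is protected from all later relations. We also show that a finitely generated group without weakly aperiodic subshifts of finite type is residually finite and amenable, and that its domino problem is Turing equivalent to the join of its word problem and its set of finite marked quotients. In particular the conjecture holds for finitely presented groups.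
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The domino problem}

Let $G$ be a group generated by a finite set $S$. A \emph{word} is a word over $S\cup S^{-1}$, and $\bar w\in G$ denotes the element represented by the word $w$. Let $A$ be a finite nonempty alphabet. A \emph{configuration} is a map $x\colon G\to A$, that is, a coloring of the vertices of the Cayley graph of $G$. The space $A^G$ of configurations is compact and metrizable in the product topology, and $G$ acts on it continuously by the \emph{shift}
\[
(g\cdot x)(h)=x(g^{-1}h).
\]
A \emph{pattern} is a finite set $p=\{(w_1,c_1),\dots,(w_k,c_k)\}$ of pairs, each consisting of a word $w_i$ and a letter $c_i\in A$. The configuration $x$ \emph{contains $p$ at $g\in G$} if $x(g\bar w_i)=c_i$ for all $i$. The words of a pattern are arbitrary: two of them may represent the same element of $G$, and if two such words carry different letters, the pattern occurs in no configuration. For a finite set $F$ of patterns, the \emph{subshift of finite type} (SFT) $X_F\subseteq A^G$ is the set of configurations that contain no $p\in F$ at any $g\in G$. It is closed, and it is shift-invariant because $h\cdot x$ contains $p$ at $hg$ exactly when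 $x$ contains $p$ at $g$.

The \emph{domino problem} of $G$ asks whether finitely many local rules can be obeyed everywhere at once: given a finite alphabet $A$ and an arbitrary finite set $F$ of patterns, decide whether $X_F\neq\emptyset$. Its decidability does not depend on $S$, since words over one finite generating set can be rewritten effectively as words over another. It is known that the domino problem is decidable on $\mathbb Z$ and undecidable on $\mathbb Z^2$, and that a finite-index subgroup of a finitely generated group has decidable domino problem if and only if the whole group does.

An SFT is \emph{weakly aperiodic} if it is nonempty and each of its points has an infinite $G$-orbit; equivalently, the stabilizer of each of its points has infinite index in $G$. Thus $G$ admits no weakly aperiodic SFT exactly when every nonempty SFT on $G$, over any alphabet, contains a point with finite orbit. Finite groups have this property. So does $\mathbb Z$: if the forbidden patterns fit into windows of length $\ell$, then a point $x\in X_F$ has the same block of length $\ell$ at two positions $i<j$, and the configuration of period $j-i$ that agrees with $x$ on $[i,j)$ agrees with $x$ on $[i,j+\ell)$, so all its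 windows of length $\ell$ occur in $x$.

\subsection*{The conjecture}

Suppose that $G$ admits no weakly aperiodic SFT. Then both answers to the domino problem have finite certificates. If $X_F\neq\emptyset$, there is a point with finite orbit, and such a point is a coloring of a finite quotient of $G$ (Lemma~\ref{lem:pullback}). If $X_F=\emptyset$, then by compactness some finite ball of $G$ cannot be colored without creating a forbidden pattern. One is led to search for the two certificates in parallel, and to expect the following statement, which is posed in \cite{lecture} as a generalization of Wang's original idea.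

\begin{quote}
\textbf{Conjecture.} If a finitely generated group $G$ admits no weakly aperiodic SFT, then $G$ has decidable domino problem.
\end{quote}

The two searches need information about $G$: the first must recognize the finite quotients of $G$, and the second must know which words lead to the same vertex of a ball. A finite presentation supplies both. The hypothesis of the conjecture mentions no algorithm, and the question is whether it is restrictive enough to supply this information by itself. It is not.

\subsection*{Results}

We write $\mathbb N=\{1,2,\dots\}$. A word is \emph{trivial} in $G$ if it represents the identity. We write $\mathrm{WP}(G)$ for the set of trivial words (the word problem) and $\mathrm{DP}(G)$ for the set of inputs $(A,F)$ with $X_F\neq\emptyset$. A group is \emph{locally finite} if its finitely generated subgroups are finite, and \emph{(locally finite)-by-$\mathbb Z$} if it has a locally finite normal subgroup with quotient $\mathbb Z$.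

\begin{theorem}\label{thm:main}
There is a family $(G_\varepsilon)_{\varepsilon\in\{0,1\}^{\mathbb N}}$ of groups generated by $S=\{a,t\}$, with pairwise distinct sets of trivial words, such that each $G_\varepsilon$ is (locally finite)-by-$\mathbb Z$, is not finitely presented, and admits no weakly aperiodic SFT. For all but countably many $\varepsilon$, the domino problem of $G_\varepsilon$ is undecidable.
\end{theorem}

So the conjecture is false. The last sentence of the theorem comes from counting algorithms; an effective version of the construction locates the counterexamples exactly.

\begin{theorem}\label{thm:degrees}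
The family in Theorem~\ref{thm:main} can be chosen so that, for every $\varepsilon$, both $\mathrm{WP}(G_\varepsilon)$ and $\mathrm{DP}(G_\varepsilon)$ are Turing equivalent to $\varepsilon$. In particular, for computable $\varepsilon$, the group $G_\varepsilon$ is amenable, is not virtually free, has decidable domino problem, and admits no weakly aperiodic SFT.
\end{theorem}

Hence there are counterexamples whose domino problem has any prescribed nonzero Turing degree. The third theorem says exactly what the two searches need. Here $\mathrm{FQ}(G)$ is the set of finite groups $Q$ with a distinguished generating family $(s_Q)_{s\in S}$ such that $s\mapsto s_Q$ extends to a homomorphism $G\to Q$; these are the finite \emph{marked quotients} of $G$ (Section~\ref{sec:marked}).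

\begin{theorem}\label{thm:criterion}
Let $G$ be a finitely generated group that admits no weakly aperiodic SFT. Then $G$ is residually finite and amenable. Moreover $\mathrm{DP}(G)\equiv_T\mathrm{WP}(G)\oplus\mathrm{FQ}(G)$, and the domino problem of $G$ is decidable if and only if both $\mathrm{WP}(G)$ and $\mathrm{FQ}(G)$ are recursively enumerable. In particular, the conjecture is true for finitely presented groups.
\end{theorem}

The counterexamples given by Theorem~\ref{thm:degrees} have undecidable word problem. We do not settle whether there is a counterexample with decidable word problem; by Theorem~\ref{thm:criterion}, this would be a group without weakly aperiodic SFT, with decidable word problem, for which $\mathrm{FQ}(G)$ is not recursively enumerable.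

\subsection*{The idea of the construction}

A decidable domino problem gives a decidable word problem (Lemma~\ref{lem:reductions}), and only countably many sets of words are decidable. It therefore suffices to find uncountably many groups without weakly aperiodic SFT that differ in their trivial words. By Theorem~\ref{thm:criterion} we must look among amenable groups. On an amenable group every nonempty SFT carries an invariant probability measure, which is a fractional version of a finite orbit. On a virtually free group the fractional version can be rounded: an SFT with an invariant measure has a point with finite orbit (Section~\ref{sec:rounding}). We combine the two facts by building an amenable group $G$ as the limit of a sequence of quotient maps $\Gamma_0\to\Gamma_1\to\cdots$ of virtually free groups (Section~\ref{sec:good}). A measure on an SFT over $G$ pulls back to each $\Gamma_n$ and yields a coloring of a finite quotient of $\Gamma_n$. The difficulty is that this finite group need not be a quotient of $G$. There are only countably many sets of rules, so we treat them in turn: the $n$-th is examined on $\Gamma_{n-1}$, and if a finite quotient of $\Gamma_{n-1}$ can be colored, then $\Gamma_n,\Gamma_{n+1},\dots$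 are all required to map onto it (Section~\ref{sec:construction}). The same device lets us kill or keep a chosen word at each stage, which gives $2^{\aleph_0}$ limits. Section~\ref{sec:effective} makes the construction effective. Theorem~\ref{thm:criterion} is independent of the construction and is proved first, in Section~\ref{sec:criterion}.

\section{Marked groups and their subshifts}\label{sec:marked}

A set of patterns is a syntactic object: it consists of words and letters, and it defines an SFT on every group in which the words can be evaluated. Marked groups are the language for comparing these SFTs.

Fix a finite set $S$. A \emph{marked group} is a group $\Gamma$ with a family $(s_\Gamma)_{s\in S}$ of elements that generates it. A word $w$ represents an element $w_\Gamma$, written $\bar w$ when the group is clear. A \emph{marked map} $\pi\colon\Gamma\to G$ is a homomorphism with $\pi(s_\Gamma)=s_G$ for all $s\in S$; then $G$ is a \emph{marked quotient} of $\Gamma$. A marked map sends $w_\Gamma$ to $w_G$, so it is surjective and unique. It exists if and only if $\mathrm{WP}(\Gamma)\subseteq\mathrm{WP}(G)$, and it is injective if and only if the two sets are equal. If $\Gamma=\langle S\mid R\rangle$, it exists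 if and only if $R\subseteq\mathrm{WP}(G)$. For marked groups $Q_1,Q_2$, let $Q_1\vee Q_2$ be the subgroup of $Q_1\times Q_2$ generated and marked by the pairs $(s_{Q_1},s_{Q_2})$. A word is trivial in $Q_1\vee Q_2$ exactly when it is trivial in both factors, so $Q_1\vee Q_2$ maps onto $Q_1$ and $Q_2$, and it is a marked quotient of every marked group that maps onto both. We write $X_F(\Gamma)\subseteq A^\Gamma$ for the SFT defined by $F$ on $\Gamma$. \emph{Measure} always means Borel probability measure.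

\begin{lemma}\label{lem:pullback}
Let $F$ be a finite set of patterns and $\pi\colon\Gamma\to G$ a marked map.
\begin{enumerate}
\item[(a)] For $y\in A^G$, we have $y\in X_F(G)$ if and only if $y\circ\pi\in X_F(\Gamma)$.
\item[(b)] If $X_F(G)$ carries a $G$-invariant measure, then $X_F(\Gamma)$ carries a $\Gamma$-invariant measure.
\item[(c)] $X_F(\Gamma)$ contains a point with finite orbit if and only if $X_F(Q)\neq\emptyset$ for some $Q\in\mathrm{FQ}(\Gamma)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\pi(\gamma w_\Gamma)=\pi(\gamma)w_G$, the configuration $y\circ\pi$ contains $p$ at $\gamma$ if and only if $y$ contains $p$ at $\pi(\gamma)$; and $\pi$ is surjective.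

(b) The map $y\mapsto y\circ\pi$ from $X_F(G)$ to $X_F(\Gamma)$ is continuous, and $\gamma\cdot(y\circ\pi)=(\pi(\gamma)\cdot y)\circ\pi$ because both sides send $\delta$ to $y(\pi(\gamma)^{-1}\pi(\delta))$. So the image of a $G$-invariant measure is $\Gamma$-invariant.

(c) Let $\rho\colon\Gamma\to Q$ be a marked map onto a finite group and $y\in X_F(Q)$. Then $y\circ\rho\in X_F(\Gamma)$ by (a), and by the formula in (b) it is fixed by $\ker\rho$, which has finite index. Conversely, let $x\in X_F(\Gamma)$ have finite orbit, and let $N$ be the kernel of the action of $\Gamma$ on this orbit, a normal subgroup of finite index that fixes $x$. For $n\in N$ we have $x(ng)=(n^{-1}\cdot x)(g)=x(g)$, so $x=y\circ\rho$ for the quotient map $\rho\colon\Gamma\to Q=\Gamma/N$ and some $y\in A^Q$, and $y\in X_F(Q)$ by (a).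
\end{proof}

Points, measures and finite orbits all pass from a quotient $G$ up to $\Gamma$. In the other direction, (c) describes what is needed for a finite orbit found on $\Gamma$ to reach $G$: the finite group $Q$ that carries it must remain a marked quotient of $G$.

\subsection*{Computability}
Inputs of the domino problem are taken with alphabets $\{1,\dots,k\}$, $k\ge1$, which loses nothing after renaming letters. A finite marked group is given by its multiplication table and the family $(s_Q)$. A sequence $\varepsilon\in\{0,1\}^{\mathbb N}$ is identified with the set $\{n:\varepsilon_n=1\}$. A set is \emph{recursively enumerable} if some algorithm lists its elements. We write $Y\le_T Z$ if membership in $Y$ can be decided by an algorithm that may ask membership questions about $Z$; we write $Y\equiv_T Z$ if $Y\le_TZ$ and $Z\le_T Y$; and $Y\oplus Z$ is the disjoint union, so that an oracle for $Y\oplus Z$ is an oracle for both sets. For a finite marked group $Q$ it is decidable whether a word is trivial in $Q$, and whether $X_F(Q)\ne\emptyset$, by inspecting the finite set $A^Q$.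

The domino problem always knows the two sets that the searches of the introduction need.

\begin{lemma}\label{lem:reductions}
From a word $w$ one can compute a set of patterns $F_w$, and from a finite marked group $Q$ a set of patterns $F_Q$, such that for every marked group $G$
\[
X_{F_w}(G)=\emptyset\iff w\in \mathrm{WP}(G),\qquad X_{F_Q}(G)\neq\emptyset\iff Q\in\mathrm{FQ}(G).
\]
Hence $\mathrm{WP}(G)\le_T\mathrm{DP}(G)$ and $\mathrm{FQ}(G)\le_T\mathrm{DP}(G)$.
\end{lemma}

\begin{proof}
Let $e$ be the empty word. Over the alphabet $\{1,2,3\}$ put $F_w=\{\{(e,i),(w,i)\}:i=1,2,3\}$, so that $X_{F_w}(G)$ consists of the $x$ with $x(g)\ne x(g\bar w)$ for all $g$. If $\bar w=1$ there is no such $x$. If $\bar w\neq1$, the graph on $G$ with edges $\{g,g\bar w\}$ has no loops, and the only neighbors of $g$ are $g\bar w$ and $g\bar w^{-1}$. Color the elements of the countable set $G$ one after another, each with a color not yet used on its at most two neighbors; the result lies in $X_{F_w}(G)$.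

Over the alphabet $Q$ let $F_Q$ consist of the patterns $\{(e,q),(s,q')\}$ with $s\in S$ and $q'\neq qs_Q$. A point $x\in X_{F_Q}(G)$ satisfies $x(gs_G)=x(g)s_Q$ for all $g$ and $s$. Applying this to $gs_G^{-1}$ gives $x(gs_G^{-1})=x(g)s_Q^{-1}$, and induction on length gives $x(w_G)=x(1)w_Q$ for every word $w$. So a word trivial in $G$ is trivial in $Q$, and $Q\in\mathrm{FQ}(G)$. Conversely, a marked map $G\to Q$ is itself a point of $X_{F_Q}(G)$.
\end{proof}

The first reduction is where the input convention is used: the words $e$ and $w$ in a pattern of $F_w$ come with no promise that they represent different elements.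

\section{What the two searches need: proof of Theorem~\ref{thm:criterion}}\label{sec:criterion}

A group is \emph{residually finite} if every nontrivial element has nontrivial image in some finite quotient. A countable group is \emph{amenable} if each of its continuous actions on a nonempty compact metrizable space has an invariant measure. Finite groups and $\mathbb Z$ are amenable, and amenability is preserved by extensions and by increasing unions; so locally finite countable groups and their extensions by $\mathbb Z$ are amenable. For the opposite case we use the following fact \cite{CGH}: if a finitely generated group $G$ is not amenable, then there are a finite set $B\subset G$ and a map $f\colon G\to G$ such that $g^{-1}f(g)\in B$ for all $g$ and every fiber of $f$ has exactly two elements.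

By Lemma~\ref{lem:pullback}(c), an SFT $X_F(G)$ is weakly aperiodic when it is nonempty and $X_F(Q)=\emptyset$ for all $Q\in \mathrm{FQ}(G)$. Failure of residual finiteness and failure of amenability each provide a local rule of this kind.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $G$ be a marked group without weakly aperiodic SFT.

\emph{Residual finiteness.} Let $w$ be a word with $w_G\neq1$. By Lemma~\ref{lem:reductions}, $X_{F_w}(G)\ne\emptyset$. It contains a point with finite orbit, so $X_{F_w}(Q)\neq\emptyset$ for some $Q\in\mathrm{FQ}(G)$, and Lemma~\ref{lem:reductions} applied to $Q$ gives $w_Q\ne1$.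

\emph{Amenability.} Suppose that $G$ is not amenable, and take $B$ and $f$ as above. The displacement $x(g)=g^{-1}f(g)$ is a configuration over the alphabet $B$, and the size of the fiber over $h$ can be read off $x$ near $h$: we have $f(g)=h$ if and only if $g=hb^{-1}$ with $b=x(g)$, so $f^{-1}(h)$ is in bijection with $\{b\in B:x(hb^{-1})=b\}$. Choose a word $w_b$ representing $b^{-1}$ for each $b\in B$, and let $F$ consist of the patterns $\{(w_b,c(b)):b\in B\}$, where $c$ ranges over the maps $B\to B$ whose number of fixed points is not $2$. Then $x\in X_F(G)$. So there are a marked map $\rho\colon G\to Q$ onto a finite group and a point $y\in X_F(Q)$. Define $\tilde f\colon Q\to Q$ by $\tilde f(q)=q\,\rho(y(q))$, and fix $h\in Q$. The map $c(b)=y(h\rho(b)^{-1})$ gives a pattern that $y$ contains at $h$, so the set $B_h=\{b\in B:y(h\rho(b)^{-1})=b\}$ has exactly two elements. The map $b\mapsto h\rho(b)^{-1}$ sends $B_h$ into $\tilde f^{-1}(h)$. It is onto, because $\tilde f(q)=h$ means $q=h\rho(b)^{-1}$ with $b=y(q)$. It is injective although $\rho$ need not be injective on $B$, because $b\in B_h$ is the value of $y$ at its image. So every fiber of $\tilde f$ has two elements and $|Q|=2|Q|$, which is absurd.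

\emph{The search for nonemptiness.} By the hypothesis on $G$ and Lemma~\ref{lem:pullback}(c), $X_F(G)\neq\emptyset$ if and only if $X_F(Q)\neq\emptyset$ for some $Q\in\mathrm{FQ}(G)$. Given a list of the elements of $\mathrm{FQ}(G)$, test them one by one; this search halts exactly when $X_F(G)\neq\emptyset$.

\emph{The search for emptiness.} To avoid computing in $G$, we work in the free group $\Phi$ on $S$, where equality of words is decided by free reduction. Let $\pi\colon\Phi\to G$ be the marked map. A configuration $x\in A^\Phi$ factors through $\pi$ if and only if $x(\gamma w_\Phi)=x(\gamma)$ for all $\gamma\in\Phi$ and $w\in\mathrm{WP}(G)$. By Lemma~\ref{lem:pullback}(a), $X_F(G)\ne\emptyset$ if and only if some $x\in A^\Phi$ satisfies all these conditions and all the conditions ``$x$ does not contain $p$ at $\gamma$'' for $p\in F$, $\gamma\in\Phi$. Each condition involves finitely many coordinates and defines a closed set. By compactness of $A^\Phi$, the set $X_F(G)$ is empty if and only if finitely many of the conditions are inconsistent, and consistency of finitely many conditions is a finite check. Given a list of the elements of $\mathrm{WP}(G)$, list the conditions and test longer and longer initial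 segments; this search halts exactly when $X_F(G)=\emptyset$.

\emph{Conclusion.} Exactly one of the searches halts, so running them in parallel decides the domino problem from lists of $\mathrm{WP}(G)$ and $\mathrm{FQ}(G)$. An oracle for $\mathrm{WP}(G)\oplus\mathrm{FQ}(G)$ produces such lists; with Lemma~\ref{lem:reductions} this gives $\mathrm{DP}(G)\equiv_T\mathrm{WP}(G)\oplus\mathrm{FQ}(G)$. If both sets are recursively enumerable, no oracle is needed and the domino problem is decidable; conversely, if it is decidable, both sets are decidable by Lemma~\ref{lem:reductions}. Finally let $G=\langle S\mid R\rangle$ with $R$ finite. The trivial words are those freely equal to a product of conjugates of relators and their inverses, so they can be listed, and $Q\in\mathrm{FQ}(G)$ is decided by evaluating the relators in $Q$.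
\end{proof}

\section{From invariant measures to finite orbits}\label{sec:rounding}

A finite orbit carries an invariant measure, the uniform one. This section proves the converse existence statement for virtually free groups. The mechanism is visible on the free group of rank two.

\begin{example}\label{ex:free}
Let $N$ be free on $b_1,b_2$, let $P=\{0,1,2\}$, and for two relations $\to_1,\to_2$ on $P$ consider the SFT of all $z\colon N\to P$ with $z(g)\to_i z(gb_i)$ for all $g$ and $i$. Let $c\to_2c'$ mean that exactly one of $c,c'$ equals $1$. An invariant measure gives frequencies $m(c)$ of the event $z(1)=c$ and $q_i(c,c')$ of the event $z(1)=c$, $z(b_i)=c'$. By invariance $m(c')$ is also the frequency of $z(b_i)=c'$. Since $z(1)=1$ if and only if $z(b_2)\neq1$, we get $m(1)=1-m(1)$, that is, $m(1)=\frac12$.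

(a) Let $\to_1$ be $0\to_11\to_12\to_10$. This forces $m(0)=m(1)=m(2)=\frac13$, so there is no invariant measure and no finite orbit. The SFT is nonempty: each color has a successor and a predecessor for each relation, and the Cayley graph is a tree, which can be colored outward from $1$. This SFT is weakly aperiodic.

(b) Let $\to_1$ be $0\to_12\to_10$, $1\to_11$. Now $m=(\frac14,\frac12,\frac14)$ is forced, and the marginal conditions are met by $q_1(0,2)=q_1(2,0)=\frac14$, $q_1(1,1)=\frac12$, and $q_2(0,1)=q_2(1,0)=q_2(2,1)=q_2(1,2)=\frac14$. Multiply by $4$ and read the numbers as cardinalities: take four points $v_0,v_1,v_1',v_2$ with colors $0,1,1,2$, and the permutations $\pi_1=(v_0\ v_2)$ and $\pi_2=(v_0\ v_1)(v_2\ v_1')$. Each $\pi_i$ moves a point of color $c$ to a point of color $c'$ with $c\to_ic'$. Let $b_i$ act on the right by $\pi_i$, and let $z(g)$ be the color of $v_0\cdot g$. This $z$ lies in the SFT and is fixed by the stabilizer of $v_0$, which has index $4$.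
\end{example}

The general nearest-neighbor case is the same argument.

\begin{lemma}\label{lem:balance}
Let $N$ be a free group with basis $b_1,\dots,b_k$, let $P$ be a finite set, and let $\to_1,\dots,\to_k$ be relations on $P$. Suppose that there are real numbers $m(c)\ge0$ and $q_i(c,c')\ge0$, for $c,c'\in P$ and $1\le i\le k$, with $q_i(c,c')=0$ unless $c\to_ic'$, and
\begin{equation}\label{eq:balance}
\sum_{c'}q_i(c,c')=m(c),\qquad\sum_{c}q_i(c,c')=m(c'),\qquad\sum_cm(c)=1.
\end{equation}
Then there are a map $z\colon N\to P$ and a finite-index subgroup $H\le N$ such that $z(g)\to_iz(gb_i)$ and $z(hg)=z(g)$ for all $g\in N$, $h\in H$ and $1\le i\le k$.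
\end{lemma}

\begin{proof}
The solutions form a nonempty polytope, bounded since all unknowns lie in $[0,1]$, and defined by conditions with rational coefficients. A vertex of it is the unique solution of a rational linear system, hence rational. Multiplying by a common denominator, we obtain nonnegative integers $m(c)$, not all zero, and $q_i(c,c')$, vanishing unless $c\to_ic'$, that satisfy the first two equations of \eqref{eq:balance}. Let $V$ be a finite set with a map $\kappa\colon V\to P$ whose fiber $V_c$ over $c$ has $m(c)$ points. Fix $i$. By the first equation, each $V_c$ can be partitioned into sets $V^{+}_{c,c'}$ ($c'\in P$) of sizes $q_i(c,c')$; by the second, each $V_{c'}$ can be partitioned into sets $V^-_{c,c'}$ ($c\in P$) of sizes $q_i(c,c')$. Bijections $V^+_{c,c'}\to V^-_{c,c'}$ combine to a permutation $\pi_i$ of $V$ with $\kappa(v)\to_i\kappa(\pi_i(v))$ for all $v$. Since $N$ is free on the $b_i$, there is a right action of $N$ on $V$ with $v\cdot b_i=\pi_i(v)$. Fix $v_0\in V$, let $H$ be its stabilizer, and put $z(g)=\kappa(v_0\cdot g)$.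
\end{proof}

\begin{proposition}\label{prop:rounding}
Let $\Gamma$ be a marked group with a finite-index normal subgroup $N$ that is free of finite rank, and let $F$ be a finite set of patterns. Then $X_F(\Gamma)$ carries a $\Gamma$-invariant measure if and only if it contains a point with finite orbit.
\end{proposition}

\begin{proof}
Let $X_F(\Gamma)$ carry an invariant measure. Two changes of alphabet reduce the problem to Lemma~\ref{lem:balance}: the first passes from $\Gamma$ to $N$, the second from rules of long range to rules between neighbors.

\emph{Passing to $N$.} Let $b_1,\dots,b_k$ be a basis of $N$, write $\Gamma=\bigsqcup_{\theta\in\Theta}N\theta$ with $\Theta$ finite, and put $C=A^\Theta$. The map $\Psi\colon A^\Gamma\to C^N$, $\Psi(x)(n)(\theta)=x(n\theta)$, is a homeomorphism, and it commutes with the shifts by elements $n_0\in N$ since $(n_0\cdot x)(n\theta)=x(n_0^{-1}n\theta)$. For $p=\{(w_j,c_j)\}\in F$ and $\theta\in\Theta$ write $\theta\bar w_j=\nu_j\theta_j$ with $\nu_j\in N$, $\theta_j\in\Theta$. Then $x$ contains $p$ at $n\theta$ if and only if $\Psi(x)(n\nu_j)(\theta_j)=c_j$ for all $j$. Let $D\subset N$ be a ball about $1$, in the word metric of the basis, that contains the finitely many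 elements $\nu_j$ arising from all $p$ and $\theta$. Let $P\subseteq C^D$ be the set of those $c$ such that for no pair $(p,\theta)$ one has $c(\nu_j)(\theta_j)=c_j$ for all $j$. Since $(n^{-1}\cdot y)(h)=y(nh)$,
\[
Y:=\Psi(X_F(\Gamma))=\{y\in C^N:(n^{-1}\cdot y)|_D\in P\text{ for all }n\in N\}.
\]
The image $\mu$ of the given measure is an $N$-invariant measure on $Y$. If $y\in Y$ is fixed by a finite-index subgroup of $N$, then so is $\Psi^{-1}(y)$, and this subgroup has finite index in $\Gamma$. It remains to find such a $y$.

\emph{Passing to neighbors.} We record at each $g\in N$ the whole window $(g^{-1}\cdot y)|_D$, and require adjacent windows to agree on their overlap: for $c,c'\in P$, let $c\to_ic'$ mean that $c(b_ih)=c'(h)$ whenever $h\in D$ and $b_ih\in D$. Let $z\colon N\to P$ satisfy $z(g)\to_iz(gb_i)$ for all $g,i$, and put $y(g)=z(g)(1)$. We claim that $z(g)(h)=y(gh)$ for all $g\in N$ and $h\in D$, so that $(g^{-1}\cdot y)|_D=z(g)\in P$ and $y\in Y$. We argue by induction on the length of $h$, for all $g$ at once; the case $h=1$ is the definition of $y$. Write $h=sh'$ in reduced form with $s=b_i^{\pm1}$. Then $h'\in D$, because $D$ is a ball. If $s=b_i$, the relation $z(g)\to_iz(gb_i)$ gives $z(g)(b_ih')=z(gb_i)(h')$.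 If $s=b_i^{-1}$, then $h$ and $b_ih=h'$ lie in $D$, and the relation $z(gb_i^{-1})\to_iz(g)$ gives $z(gb_i^{-1})(h')=z(g)(h)$. In both cases $z(g)(h)=z(gs)(h')=y(gsh')=y(gh)$.

\emph{Frequencies.} For $c,c'\in P$ put
\[
m(c)=\mu\{y:y|_D=c\},\qquad q_i(c,c')=\mu\{y:y|_D=c,\ (b_i^{-1}\cdot y)|_D=c'\}.
\]
If $y$ lies in the second set and $h,b_ih\in D$, then $c(b_ih)=y(b_ih)=c'(h)$; so $q_i(c,c')=0$ unless $c\to_ic'$. For $y\in Y$ both windows lie in $P$, which gives the first and third equations of \eqref{eq:balance} and shows that $\sum_cq_i(c,c')=\mu\{y:(b_i^{-1}\cdot y)|_D=c'\}$. This equals $m(c')$ by invariance. Lemma~\ref{lem:balance} provides $z$ and $H$, and the corresponding $y\in Y$ satisfies $y(hg)=y(g)$ for $h\in H$, so $H$ fixes $y$.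
\end{proof}

\begin{remark}\label{rem:free}
Freeness enters in the last step of Lemma~\ref{lem:balance}, where arbitrary permutations define an action, and in the induction along reduced words. It cannot be dropped. The group $\mathbb Z^2$ is finitely presented with undecidable domino problem, so by Theorem~\ref{thm:criterion} it admits a weakly aperiodic SFT; since $\mathbb Z^2$ is amenable, this SFT carries an invariant measure but has no finite orbit. On the other side, a group with a finite-index normal subgroup $\mathbb Z$ is both amenable and covered by Proposition~\ref{prop:rounding}, so it admits no weakly aperiodic SFT. The groups $G_\varepsilon$ obtain the two properties in different places: amenability in the limit, rounding at the finite stages.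
\end{remark}

\section{Good groups}\label{sec:good}

From now on $S=\{a,t\}$, and in any marked group we write $a_i=t^iat^{-i}$ for $i\in\mathbb Z$. Suppose that a marked group $\Gamma$ has a homomorphism $\chi\colon\Gamma\to\mathbb Z$ with $\chi(a)=0$, $\chi(t)=1$. Then
\begin{equation}\label{eq:kernel}
\ker\chi=\langle a_i:i\in\mathbb Z\rangle .
\end{equation}
Indeed, the right side is normalized by $t^{\pm1}$ and contains $a$, so it is normal; the quotient is cyclic, generated by the image of $t$, and $\chi$ maps it onto $\mathbb Z$ with $t\mapsto 1$, hence isomorphically. The subgroup \eqref{eq:kernel} is the increasing union of the subgroups $\langle a_{-j},\dots,a_j\rangle$, which are conjugate to the \emph{windows} $\langle a_0,\dots,a_{2j}\rangle$. So $\Gamma$ is (locally finite)-by-$\mathbb Z$, and amenable, as soon as every window is finite. This suggests approximating groups in which one window is a prescribed finite group and no further relation is imposed. Such groups are HNN extensions of finite groups.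

\begin{definition}\label{def:good}
A \emph{good datum} of \emph{length} $m\ge0$ is a finite group $K$ with a generating tuple $(\alpha_0,\dots,\alpha_m)$ such that, for $K_-=\langle\alpha_0,\dots,\alpha_{m-1}\rangle$ and $K_+=\langle\alpha_1,\dots,\alpha_m\rangle$, the assignment $\alpha_i\mapsto\alpha_{i+1}$ $(0\le i<m)$ extends to an isomorphism $\varphi\colon K_-\to K_+$, and $K_-\neq K$. Its \emph{good group} is the HNN extension
\[
\Gamma=\langle K,t\mid txt^{-1}=\varphi(x)\ (x\in K_-)\rangle,
\]
marked by $a=\alpha_0$ and $t$.
\end{definition}

It is enough to impose the relations $t\alpha_it^{-1}=\alpha_{i+1}$ for the generators of $K_-$. They say that $\alpha_i=a_i$ for $0\le i\le m$, and eliminating $\alpha_1,\dots,\alpha_m$ gives the finite presentation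
\begin{equation}\label{eq:presentation}
\Gamma=\langle a,t\mid r(a,tat^{-1},\dots,t^mat^{-m}),\ r\in\mathrm{Rel}(K)\rangle,
\end{equation}
where $\mathrm{Rel}(K)$ is a finite set of defining relators of $K$ in the generators $\alpha_0,\dots,\alpha_m$. The relators have exponent sum zero in $t$, so $\chi\colon\Gamma\to\mathbb Z$ exists; we put $E=\ker\chi$.

\begin{example}\label{ex:lamplighter}
Let $K=(\mathbb Z/2)^{m+1}$ with its standard basis. This is a good datum, with good group
\[
\Lambda_m=\langle a,t\mid a^2,\ [a,a_1],\dots,[a,a_m]\rangle,
\]
since the relators $a_i^2$ and $[a_i,a_j]$ of $K$ are conjugates of those listed. The group $\Lambda_0=\langle a,t\mid a^2\rangle$ will be the starting point of the construction. Imposing all relations at once gives $\Lambda=\langle a,t\mid a^2,\ [a,a_i]\ (i\ge1)\rangle$. In $\Lambda$ every element is a product of distinct $a_i$ times a power of $t$, so the marked map onto the lamplighter group $\bigl(\bigoplus_{\mathbb Z}\mathbb Z/2\bigr)\rtimes\mathbb Z$ is an isomorphism. The sequence $\Lambda_0\to\Lambda_1\to\cdots$ with amenable limit $\Lambda$ is the model for our construction. It is fixed in advance, however, and it loses finite quotients: the symmetric group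 $\mathrm{Sym}(3)$, marked by $a=(1\,2)$ and $t=(1\,2\,3)$, is a quotient of $\Lambda_0$ but not of $\Lambda_1$, because $a$ and $a_1$ are distinct transpositions and do not commute.
\end{example}

We recall the Bass--Serre theory of an HNN extension \cite{Serre}. The group $K$ embeds in $\Gamma$. There is a tree $T$ with vertex set $\Gamma/K$ and one oriented edge from $\gamma K$ to $\gamma t^{-1}K$ for each coset $\gamma K_-\in\Gamma/K_-$; the group $\Gamma$ acts on $T$ by left multiplication, preserving the orientation, and the vertex stabilizers are the conjugates of $K$. Each vertex is the origin of $[K:K_-]$ edges. A group that acts on a tree, preserving an orientation and freely on the vertices, is isomorphic to the fundamental group of the quotient graph; it is free, of rank $e-v+1$ if the quotient has $v$ vertices and $e$ edges.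

\begin{lemma}\label{lem:good}
Let $\Gamma$ be a good group with datum $K$.
\begin{enumerate}
\item[(a)] There is a homomorphism $\sigma\colon\Gamma\to\mathrm{Sym}(K)$ that is injective on $K$.
\item[(b)] If $N$ is a finite-index normal subgroup of $\Gamma$ with $N\cap K=1$, then $N$ is free of finite rank at least $2$, and $U=N\cap E$ is free of infinite rank.
\item[(c)] $\Gamma$ is residually finite, and Proposition~\ref{prop:rounding} applies to $\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\lambda(k)$ be left multiplication by $k$ on $K$. We need a permutation $\tau$ of $K$ with $\tau\lambda(x)\tau^{-1}=\lambda(\varphi(x))$ for $x\in K_-$. Since $|K_-|=|K_+|$, the two subgroups have the same number $d$ of right cosets; choose representatives $r_1,\dots,r_d$ for $K_-$ and $r_1',\dots,r'_d$ for $K_+$, and put $\tau(xr_j)=\varphi(x)r'_j$ for $x\in K_-$. Then $\tau(x k)=\varphi(x)\tau(k)$ for $x\in K_-$, $k\in K$, as required. Put $\sigma|_K=\lambda$ and $\sigma(t)=\tau$.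

(b) Being normal, $N$ meets every conjugate of $K$ trivially, so it acts freely on the vertices of $T$. The quotient graph has finitely many vertices, say $v\ge1$, because $N$ has finite index. By freeness each of them is the origin of $[K:K_-]\ge2$ edges, so there are $e\ge2v$ edges, finitely many, and $N$ is free of rank $e-v+1\ge v+1\geq2$. The finite-index subgroup $N$ contains a positive power of $t$, so $N/U\cong\chi(N)$ is infinite cyclic. As $N$ is not abelian, $U\neq1$. A nontrivial finitely generated normal subgroup of a free group has finite index \cite[Prop.~I.3.12]{LS}, so $U$ is not finitely generated; as a subgroup of a free group it is free.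

(c) By (a) and (b), $N=\ker\sigma$ is a finite-index normal subgroup that is free of finite rank. Let $1\ne g\in\Gamma$. If $g\notin N$, then $g$ survives in $\Gamma/N$. If $g\in N$, then, as finitely generated free groups are residually finite, some finite-index subgroup $H$ of $N$ omits $g$. The intersection of the finitely many conjugates of $H$ in $\Gamma$ is normal of finite index and omits $g$.
\end{proof}

The condition $K_-\neq K$ is used only in (b), and it keeps the process alive. If $K_-=K$, then $\Gamma=K\rtimes\mathbb Z$ and $E=K$, so $U$ is trivial and the next lemma has nothing to work with.

We now replace the fixed passage $\Lambda_m\to\Lambda_{m+1}$ by one that respects a given finite quotient.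

\begin{definition}\label{def:successor}
Let $\Gamma$ be a good group, $Q\in\mathrm{FQ}(\Gamma)$ and $M\in\mathbb N$. A \emph{successor} of $(\Gamma,Q,M)$ is a pair $(\Gamma',v)$, where $\Gamma'$ is the good group of a datum of length at least $M$, there are marked maps $\Gamma\to\Gamma'\to Q$, and $v$ is a word that is trivial in $\Gamma'$ and nontrivial in $\Gamma$.
\end{definition}

\begin{lemma}\label{lem:step}
Every such triple $(\Gamma,Q,M)$ has a successor.
\end{lemma}

We need a finite group for the longer window, and its relations must be strong enough to make it finite, weak enough to hold in $Q$, and must not force $K'_-=K'$. All three demands are met by first finding a quotient $\Gamma/R$ that maps onto $Q$ and in which $E/R$ is locally finite and \emph{infinite}, and then cutting a window out of $E/R$. For $R$ we take the subgroup generated by the squares of the elements of $U$.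

\begin{example}\label{ex:step}
Let $\Gamma=\Lambda_0$ and $Q=\mathbb Z/2$ with $a\mapsto1$, $t\mapsto0$, and let $N=\ker(\Gamma\to Q)$, $U=N\cap E$. All products $a_ia_j$ lie in $U$, so $(a_ia_j)^2=[a_i,a_j]$ lies in $R$ and the relators of $\Lambda$ hold in $\Gamma/R$. Conversely the map $\Gamma\to\Lambda$ sends $E$ into a group of exponent $2$ and kills $R$. So $\Gamma/R=\Lambda$, its windows are the groups $(\mathbb Z/2)^{m+1}$, and we recover the successors $(\Lambda_m,[a,a_1])$, $m\ge1$. If instead $Q=\mathrm{Sym}(3)$ as in Example~\ref{ex:lamplighter}, then $(a_0a_1)^3\in U$ and $(a_0a_1)^6\in R$, while $R\subseteq N$. So $a_0a_1$ has order $3$ or $6$ in $\Gamma/R$: the window $\langle a_0,a_1\rangle$ has again become finite, but the word $[a,a_1]$ has survived.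
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:step}]
Let $(K;\alpha_0,\dots,\alpha_m)$ be the datum of $\Gamma$. Replacing $Q$ by $Q\vee\sigma(\Gamma)$ if necessary, which maps onto $Q$, we may assume that $K$ embeds in $Q$. Then $N=\ker(\Gamma\to Q)$ satisfies $N\cap K=1$, and $U=N\cap E$ is free of infinite rank by Lemma~\ref{lem:good}(b).

\emph{The auxiliary quotient.} Let $R$ be the subgroup generated by the squares of elements of $U$. It is characteristic in $U$, and $U$ is normal in $\Gamma$, so $R$ is normal in $\Gamma$; also $R\subseteq N$, so there is a marked map $\Gamma/R\to Q$. The group $U/R$ has exponent $2$, hence is abelian and locally finite. It is infinite, since a free group of infinite rank maps onto an infinite direct sum of copies of $\mathbb Z/2$. The quotient $E/U$ embeds in $Q$ and is finite. Therefore $E/R$ is infinite and locally finite: a finitely generated subgroup $H\le E/R$ meets $U/R$ in a subgroup of finite index in $H$, which is finitely generated, hence finite.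

\emph{The new window.} Choose $1\neq u\in U$. By \eqref{eq:kernel}, $u\in\langle a_{-j},\dots,a_j\rangle$ for some $j\ge0$, so $u_1=t^jut^{-j}\in\langle a_0,\dots,a_{2j}\rangle$, and $u_1$ has infinite order because $U$ is free. Let $m'=\max(m,M,2j)$, let $\rho\colon\Gamma\to\Gamma/R$ be the quotient map, put $\beta_i=\rho(a_i)$ for $i\in\mathbb Z$, and let
\[
K'=\langle\beta_0,\dots,\beta_{m'}\rangle,\qquad K'_-=\langle\beta_0,\dots,\beta_{m'-1}\rangle,\qquad K'_+=\langle\beta_1,\dots,\beta_{m'}\rangle .
\]
These are finite subgroups of $E/R$, and conjugation by $\rho(t)$ is an isomorphism $K'_-\to K'_+$ with $\beta_i\mapsto\beta_{i+1}$. Suppose that $K'_-=K'$. Then $K'_+\le K'$ and $|K'_+|=|K'_-|=|K'|$, so $K'_+=K'_-=K'$. Thus $\rho(t)$ normalizes $K'$, which contains $\beta_0$ and hence every $\beta_i$. By \eqref{eq:kernel}, $E/R=K'$ is finite, a contradiction. So $(K';\beta_0,\dots,\beta_{m'})$ is a good datum of length $m'\ge M$; let $\Gamma'$ be its good group.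

\emph{The maps.} In $\Gamma'$ the element $a_i$ is $\beta_i\in K'$ for $0\le i\le m'$. For $r\in\mathrm{Rel}(K)$ we have $r(\beta_0,\dots,\beta_m)=\rho(r(a_0,\dots,a_m))=1$ in $K'$, which uses $m\le m'$; so the relators \eqref{eq:presentation} of $\Gamma$ hold in $\Gamma'$ and there is a marked map $\Gamma\to\Gamma'$. The relators of $\Gamma'$ hold in $\Gamma/R$, because $K'$ is the subgroup of $\Gamma/R$ generated by the images of $a_0,\dots,a_{m'}$; so there are marked maps $\Gamma'\to\Gamma/R\to Q$. Finally, $u_1$ maps into $\langle a_0,\dots,a_{2j}\rangle\le K'$ in $\Gamma'$, so a word $v$ representing $u_1^{|K'|}\neq1$ in $\Gamma$ is trivial in $\Gamma'$.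
\end{proof}

\section{The construction: proof of Theorem~\ref{thm:main}}\label{sec:construction}

Fix computable lists of the following finite objects: the inputs $F_1,F_2,\dots$ of the domino problem over $S=\{a,t\}$, each with its alphabet; the finite marked groups; and the pairs consisting of a good datum and a word. Below, ``first'' refers to these lists, so that no free choice is left.

Let $\varepsilon\in\{0,1\}^{\mathbb N}$. We define good groups $\Gamma_n$, each with its datum, and \emph{protected quotients} $Q_n\in\mathrm{FQ}(\Gamma_n)$. Let $\Gamma_0=\Lambda_0=\langle a,t\mid a^2\rangle$ and let $Q_0$ be trivial. Given $\Gamma_{n-1}$ and $Q_{n-1}$, stage $n$ has three steps.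
\begin{enumerate}
\item[(1)] \emph{Protect a finite orbit.} If there is $P\in\mathrm{FQ}(\Gamma_{n-1})$ with $X_{F_n}(P)\neq\emptyset$, let $P_n$ be the first such group and put $Q'_n=Q_{n-1}\vee P_n$. Otherwise put $Q'_n=Q_{n-1}$.
\item[(2)] \emph{Find a word that can be killed.} Let $(\Delta_n,v_n)$ be the first successor of $(\Gamma_{n-1},Q'_n,n)$.
\item[(3)] \emph{Kill it or protect it.} If $\varepsilon_n=0$, put $Q_n=Q'_n$ and $\Gamma_n=\Delta_n$. If $\varepsilon_n=1$, let $P'_n$ be the first element of $\mathrm{FQ}(\Gamma_{n-1})$ in which $v_n$ is nontrivial, put $Q_n=Q'_n\vee P'_n$, and let $\Gamma_n$ be the group of the first successor of $(\Gamma_{n-1},Q_n,n)$.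
\end{enumerate}
The successors exist by Lemma~\ref{lem:step}, and $P_n'$ exists by Lemma~\ref{lem:good}(c). Example~\ref{ex:step} shows the alternative in step (3) for the word $[a,a_1]$. In both cases $\Gamma_n$ has a datum of length at least $n$, the marked map $\Gamma_{n-1}\to\Gamma_n$ is not injective, and there are marked maps $\Gamma_n\to Q_n\to Q'_n\to Q_{n-1}$.

The kernels of the marked maps from the free group on $S$ to the $\Gamma_n$ increase; let $G_\varepsilon$ be the quotient of the free group by their union, so that $\mathrm{WP}(G_\varepsilon)=\bigcup_n\mathrm{WP}(\Gamma_n)$. A word trivial in $G_\varepsilon$ is trivial in some $\Gamma_m$ with $m\ge n$, hence in $Q_m$, hence in $Q_n$. So what is protected at stage $n$ stays protected, and we have marked maps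
\begin{equation}\label{eq:chain}
\Gamma_0\to\Gamma_1\to\Gamma_2\to\cdots\to G_\varepsilon\to\cdots\to Q_2\to Q_1\to Q_0 .
\end{equation}

\begin{lemma}\label{lem:structure}
The group $G_\varepsilon$ is (locally finite)-by-$\mathbb Z$, hence amenable. It is not finitely presented, and hence not virtually free.
\end{lemma}

\begin{proof}
A word trivial in some $\Gamma_n$ has exponent sum zero in $t$, so $\chi\colon G_\varepsilon\to\mathbb Z$ exists. The window $\langle a_0,\dots,a_n\rangle$ of $\Gamma_n$ lies in the finite group of its datum, so the same window of $G_\varepsilon$ is finite, for every $n$. By the discussion after \eqref{eq:kernel}, $\ker\chi$ is locally finite.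

A finitely presented group has a finite presentation on any finite generating set. If $G_\varepsilon=\langle a,t\mid R\rangle$ with $R$ finite, then $R\subseteq\mathrm{WP}(\Gamma_n)$ for some $n$, so $\mathrm{WP}(\Gamma_{n+1})\subseteq\mathrm{WP}(G_\varepsilon)\subseteq\mathrm{WP}(\Gamma_n)$, contradicting the non-injectivity of $\Gamma_n\to\Gamma_{n+1}$. A finitely generated virtually free group contains a finitely generated free group of finite index and is therefore finitely presented.
\end{proof}

\begin{lemma}\label{lem:key}
For every $n$ the following are equivalent: \textup{(i)} $X_{F_n}(G_\varepsilon)\neq\emptyset$; \textup{(ii)} $X_{F_n}(\Gamma_{n-1})$ contains a point with finite orbit; \textup{(iii)} $X_{F_n}(G_\varepsilon)$ contains a point with finite orbit. In particular $G_\varepsilon$ admits no weakly aperiodic SFT.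
\end{lemma}

\begin{proof}
Assume (i). The amenable group $G_\varepsilon$ acts continuously on the nonempty compact metrizable space $X_{F_n}(G_\varepsilon)$, so there is an invariant measure. By Lemma~\ref{lem:pullback}(b), $X_{F_n}(\Gamma_{n-1})$ carries an invariant measure, and (ii) follows from Proposition~\ref{prop:rounding}. Assume (ii). By Lemma~\ref{lem:pullback}(c), the first case of step (1) occurred at stage $n$. The group $P_n$ is a marked quotient of $Q'_n$, hence of $Q_n$, hence of $G_\varepsilon$ by \eqref{eq:chain}, and $X_{F_n}(P_n)\neq\emptyset$. Lemma~\ref{lem:pullback}(c) gives (iii), and (iii) implies (i). Every SFT on $G_\varepsilon$ is $X_{F_n}(G_\varepsilon)$ for some $n$, up to renaming letters.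
\end{proof}

In the second case of step (1) nothing is done, and $X_{F_n}(\Gamma_{n-1})$ may well be nonempty, like the SFT in Example~\ref{ex:free}(a). It is amenability of the limit, and no explicit action at stage $n$, that makes $X_{F_n}(G_\varepsilon)$ empty.

\begin{lemma}\label{lem:bits}
The groups $\Gamma_{n-1},Q_{n-1}$ and the word $v_n$ depend only on $\varepsilon_1,\dots,\varepsilon_{n-1}$, and $v_n\in\mathrm{WP}(G_\varepsilon)$ if and only if $\varepsilon_n=0$.
\end{lemma}

\begin{proof}
The first claim follows by induction, since steps (1) and (2) do not consult $\varepsilon_n$. If $\varepsilon_n=0$, then $v_n$ is trivial in $\Gamma_n=\Delta_n$, hence in $G_\varepsilon$. If $\varepsilon_n=1$, then $v_n$ is nontrivial in $P'_n$, which is a marked quotient of $Q_n$ and hence of $G_\varepsilon$.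
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\varepsilon\ne\varepsilon'$ first differ at $n$, the two constructions produce the same word $v_n$, and by Lemma~\ref{lem:bits} it is trivial in exactly one of $G_\varepsilon$, $G_{\varepsilon'}$. So the sets $\mathrm{WP}(G_\varepsilon)$ are pairwise distinct. The structural claims are Lemmas~\ref{lem:structure} and~\ref{lem:key}. Only countably many sets of words are decidable, so $\mathrm{WP}(G_\varepsilon)$ is undecidable for all but countably many $\varepsilon$, and for these $\mathrm{DP}(G_\varepsilon)$ is undecidable by Lemma~\ref{lem:reductions}.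
\end{proof}

\section{Turing degrees: proof of Theorem~\ref{thm:degrees}}\label{sec:effective}

We show that the construction of Section~\ref{sec:construction} can be carried out by an algorithm that reads $\varepsilon$. A good datum is given by the multiplication table of $K$ and the tuple $(\alpha_0,\dots,\alpha_m)$, and the conditions of Definition~\ref{def:good} are finite checks. A set $\mathrm{Rel}(K)$ is computable from the datum: choose for each $k\in K$ a word $\omega_k$ in the $\alpha_i^{\pm1}$ representing $k$, with $\omega_1$ empty, and take the relators $\omega_k\alpha_i\omega_{k\alpha_i}^{-1}$. In the group they define, the set of the $\omega_k$ contains $1$ and is closed under right multiplication by each $\alpha_i^{\pm1}$, so this group has at most $|K|$ elements and maps onto $K$. Thus the presentation \eqref{eq:presentation} is computable from the datum, and so $Q\in\mathrm{FQ}(\Gamma)$ is decidable.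

\begin{lemma}\label{lem:wp}
There is an algorithm that, given a good datum and a word $w$, decides whether $w$ is trivial in the good group $\Gamma$.
\end{lemma}

\begin{proof}
List the consequences of the relators \eqref{eq:presentation}, and in parallel search for $Q\in\mathrm{FQ}(\Gamma)$ with $w_Q\neq1$. The first search finds $w$ if $w_\Gamma=1$; the second succeeds if $w_\Gamma\neq1$, by Lemma~\ref{lem:good}(c).
\end{proof}

The one step that is not a plain search is the case distinction in step (1). A finite orbit can be searched for, but its absence needs a finite certificate. Proposition~\ref{prop:rounding} supplies one: absence of a finite orbit is absence of an invariant measure, and this is witnessed by an infeasible linear program.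

\begin{lemma}\label{lem:lp}
There is an algorithm that, given a good datum and an input $(A,F)$, decides whether $X_F(\Gamma)$ contains a point with finite orbit.
\end{lemma}

\begin{proof}
A search for $P\in\mathrm{FQ}(\Gamma)$ with $X_F(P)\neq\emptyset$ halts exactly when the answer is yes, by Lemma~\ref{lem:pullback}(c). We describe a search that halts exactly when $X_F(\Gamma)$ carries no invariant measure, which by Proposition~\ref{prop:rounding} means that the answer is no.

Let $B_r$ be the ball of radius $r$ about $1$ in the word metric of $\Gamma$; it is computable by Lemma~\ref{lem:wp}. For $r$ larger than the lengths of all words in $F$, let $\mathrm{LP}_r$ be the following system. The unknowns are the weights of a probability measure $\mu_r$ on the finite set $A^{B_r}$, with weight zero on every $u$ that contains some $p\in F$ at $1$, and for all $u'\in A^{B_{r-1}}$ and $s\in\{a^{\pm1},t^{\pm1}\}$,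
\begin{equation}\label{eq:lp}
\mu_r\{u:u(h)=u'(h)\ \forall h\in B_{r-1}\}=\mu_r\{u:u(sh)=u'(h)\ \forall h\in B_{r-1}\}.
\end{equation}
This makes sense because $sB_{r-1}\subseteq B_r$. It is a finite system of rational linear equations and inequalities, so its feasibility is decidable, for instance by eliminating the unknowns one at a time. We claim that $X_F(\Gamma)$ carries an invariant measure if and only if every $\mathrm{LP}_r$ is feasible; the required search then tests $\mathrm{LP}_r$ for increasing $r$ and halts at the first infeasible one.

For $u''\in A^{B_\ell}$ let $[u'']=\{x\in A^\Gamma:x|_{B_\ell}=u''\}$. Then $s\cdot[u'']=\{x:x(sh)=u''(h)\ \forall h\in B_\ell\}$. If $\mu$ is an invariant measure on $X_F(\Gamma)$, its image under restriction to $B_r$ solves $\mathrm{LP}_r$, since \eqref{eq:lp} reads $\mu([u'])=\mu(s\cdot[u'])$.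

Conversely, let $\mu_r$ solve $\mathrm{LP}_r$ for every large $r$. Let $\nu_r$ be the image of $\mu_r$ in $A^\Gamma$ under extension by a fixed letter outside $B_r$. For $\ell<r$ and $u''\in A^{B_\ell}$, summing \eqref{eq:lp} over all $u'$ that extend $u''$ gives $\nu_r([u''])=\nu_r(s\cdot[u''])$. The measures on a compact metrizable space form a compact metrizable space in the weak* topology, so a subsequence of $(\nu_r)$ converges to a measure $\nu$, and the measures of clopen sets converge along it. Hence $\nu([u''])=\nu(s\cdot[u''])$ for all $\ell$, $u''$ and $s$. The sets $[u'']$ generate the Borel $\sigma$-algebra and any two of them are nested or disjoint, so $\nu$ is invariant under each $s$, hence under $\Gamma$. The clopen set $Z$ of configurations containing some $p\in F$ at $1$ has $\nu_r(Z)=0$ for all $r$, so $\nu(Z)=0$. The complement of $X_F(\Gamma)$ is the countable union of the sets $g\cdot Z$, so $\nu(X_F(\Gamma))=1$.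
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degrees}]
We take the family of Section~\ref{sec:construction} and check that $\Gamma_{n-1}$, $Q_{n-1}$ and $v_n$ are computable, uniformly in $n$, from $\varepsilon_1,\dots,\varepsilon_{n-1}$. The operation $\vee$ is computable on multiplication tables. In step (1), Lemma~\ref{lem:lp} decides which case holds, and in the first case $P_n$ is the first group on the list with a decidable property that some group is known to have. For steps (2) and (3), it is decidable whether a given pair $(\Gamma',v)$ is a successor of $(\Gamma,Q,M)$: compare the length of the datum with $M$, evaluate the relators of $\Gamma$ in $\Gamma'$ and the word $v$ in $\Gamma$ and in $\Gamma'$ by Lemma~\ref{lem:wp}, and evaluate the relators of $\Gamma'$ in $Q$. This is why a successor carries the word $v$ as a witness of non-injectivity. The searches for the first successor halt by Lemma~\ref{lem:step}, and the search for $P'_n$ halts by Lemma~\ref{lem:good}(c).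

Given an input of the domino problem and the oracle $\varepsilon$, find $n$ such that the input is $F_n$, compute $\Gamma_{n-1}$, and decide condition (ii) of Lemma~\ref{lem:key} by Lemma~\ref{lem:lp}. This shows $\mathrm{DP}(G_\varepsilon)\le_T\varepsilon$. Given the oracle $\mathrm{WP}(G_\varepsilon)$, recover $\varepsilon$ bit by bit: from $\varepsilon_1,\dots,\varepsilon_{n-1}$ compute $v_n$, ask whether it is trivial, and read off $\varepsilon_n$ by Lemma~\ref{lem:bits}. With Lemma~\ref{lem:reductions},
\[
\varepsilon\le_T\mathrm{WP}(G_\varepsilon)\le_T\mathrm{DP}(G_\varepsilon)\le_T\varepsilon .
\]
For computable $\varepsilon$ the domino problem is therefore decidable, and the remaining properties are Lemmas~\ref{lem:structure} and~\ref{lem:key}.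
\end{proof}

\begin{thebibliography}{9}

\bibitem{lecture}
\emph{Sofic (and Effective) Subshifts on f.g.\ Groups. Lecture 3: Domino Problem, Part II: f.g.\ groups}, \texttt{https://www.lri.fr/\~{}aubrun/exposes/Aubrun\_lecture3.pdf}.

\bibitem{CGH}
Ceccherini-Silberstein, Grigorchuk, de la Harpe, \emph{Amenability and paradoxical decompositions for pseudogroups and for discrete metric spaces}, 1999.

\bibitem{LS}
Lyndon, Schupp, \emph{Combinatorial Group Theory}.

\bibitem{Serre}
Serre, \emph{Trees}.

\end{thebibliography}
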